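\title{Equidistribution in polycube 3-manifolds with barriers and gates}

\begin{abstract}
A geodesic of fixed direction travels through a finite polycube 3-manifold whose $yz$-parallel faces are divided into polygonal gates, which let it pass, and polygonal barriers, which send it back to the previous barrier. We prove that if every such face has a gate of positive area, then for almost every direction almost every geodesic is equidistributed, and we determine the ergodic components when this condition is dropped. The result is deduced from an ergodicity theorem for linear flows on finite coverings of the 3-torus minus finitely many segments. In the proof one slope of the direction is made complex. A dual Dirichlet energy then becomes a positive superharmonic function on the upper half plane, and its integral bound is played against test functions built from a hypothetical invariant function.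
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Polycube manifolds with barriers and gates}

A \emph{polycube region} is a finite union of closed unit cubes of the integer lattice in $\mathbb R^3$ in which any two cubes are joined by a chain of cubes, consecutive members of the chain sharing a face. Every boundary square of the region is perpendicular to a coordinate axis. Follow the maximal segment of the region that passes through the square in the direction of that axis; it ends on another boundary square, and we glue the two squares by the translation along the axis. Doing this in all three directions gives a compact space $\mathcal P$, a \emph{finite polycube 3-manifold}. In $\mathcal P$ every line parallel to a coordinate axis is a closed loop, and two glued boundary squares form a single face. Only the flat structure of $\mathcal P$ away from the edges of the cubes plays a role below.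

Color every $yz$-parallel face of $\mathcal P$, interior faces included, with two colors: red for \emph{barriers} and green for \emph{gates}. Fix a direction $\mathbf v=(1,\alpha_1,\alpha_2)$. The \emph{1-direction geodesic flow} moves a point with velocity $\mathbf v$ according to three rules.
\begin{itemize}
\item At an $xy$-parallel or $xz$-parallel boundary face the geodesic jumps to the corresponding point of the glued face and continues in direction $\mathbf v$.
\item At a green point of a $yz$-parallel face it passes through.
\item At a red point $P$ of a $yz$-parallel face it jumps to the first red point $P'\neq P$ on the directed line from $P$ in direction $(-1,0,0)$, and continues from $P'$ in direction $\mathbf v$.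
\end{itemize}
The point $P'$ exists under the \emph{Restriction on Red Coloring}: every loop of $\mathcal P$ parallel to the $x$-axis carries either no red point or at least two distinct red points of $\mathcal P$. A half-infinite geodesic is \emph{equidistributed} in $\mathcal P$ if for every Jordan measurable set $J\subset\mathcal P$ the proportion of times $t\in[0,T]$ that it spends in $J$ tends to $\operatorname{vol}J/\operatorname{vol}\mathcal P$ as $T\to\infty$.

The following statement is posed as a conjecture in \cite{modN}.

\begin{theorem}\label{thm:main}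
Let $\mathcal P$ be a finite polycube 3-manifold. Suppose that on each $yz$-parallel face the red part and the green part are unions of finitely many polygons and the green part has positive area, and that the Restriction on Red Coloring holds. Then for almost every $(\alpha_1,\alpha_2)\in\mathbb R^2$ and almost every starting point, the half-infinite 1-direction geodesic with direction $(1,\alpha_1,\alpha_2)$ is equidistributed in $\mathcal P$.
\end{theorem}

\begin{example}\label{ex:two}
Let the region be $[0,2]\times[0,1]^2$. There are two $yz$-parallel faces, at $x=1$ and at $x=0\equiv2$, and every $x$-loop meets each of them once. The Restriction therefore forces both faces to have the same gate $G\subset[0,1]^2$. A geodesic that arrives in $G$ enters the other cube; one that arrives at a barrier is sent back to the left face of its own cube. So the position inside the cube follows the linear flow on $\mathbb T^3=\mathbb R^3/\mathbb Z^3$, and the cube records the parity of the number of passages through $G$. If $G$ is the whole square, we have a linear flow on $\mathbb R^3/(2\mathbb Z\times\mathbb Z\times\mathbb Z)$, and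 the Kronecker--Weyl theorem gives equidistribution as soon as $1,\alpha_1,\alpha_2$ are linearly independent over $\mathbb Q$. If $G$ is empty, the geodesic never leaves its cube.
\end{example}

For a gate between these extremes one would guess equidistribution: for independent $1,\alpha_1,\alpha_2$ the torus geodesic passes through $G$ with positive frequency, so it changes cubes again and again. Frequency alone does not decide the question. One must rule out that the position determines the parity, that is, rule out an invariant function that changes sign when the cubes are exchanged, and this function is only assumed measurable. Characters no longer diagonalize the flow: a small loop around an edge of $G$ crosses the face once through the gate and once through the barrier, so it leads from one cube to the other. The flow lives on a double covering of $\mathbb T^3$ branched along $\partial G$. This is the right setting in general.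

\subsection{Coverings of the torus minus segments}\label{sub:cover}

Let $\Sigma\subset\mathbb T^3$ be a nonempty finite union of images of nondegenerate closed line segments of $\mathbb R^3$, and let $\pi:M\to\mathbb T^3\setminus\Sigma$ be a covering of finite degree $m$, not necessarily connected. Then $M$ is a flat manifold on which $\partial_x,\partial_y,\partial_z$ and small translations are defined, and the lifted Lebesgue measure has total mass $m$.

Let $\varphi_t$ be the lift to $M$ of the flow $X\mapsto X+t\mathbf v$. The points $X\in\mathbb T^3$ whose line $X+\mathbb R\mathbf v$ meets $\Sigma$ form a countable union of compact planar pieces, hence an $F_\sigma$ null set. Let $M_\varphi\subset M$ be the complement of its preimage. It is a Borel set of full measure, $(t,\xi)\mapsto\varphi_t\xi$ is continuous on $\mathbb R\times M_\varphi$, and each $\varphi_t$ is a bijection of $M_\varphi$ that agrees near every point with a local isometry of $M$, so it preserves the measure. A measurable function $f$ on $M$ is \emph{invariant} if $f\circ\varphi_t=f$ almost everywhere, for each $t\in\mathbb R$.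

\begin{theorem}\label{thm:cover}
For almost every $(\alpha_1,\alpha_2)\in\mathbb R^2$, every bounded measurable $\varphi_t$-invariant function on $M$ is almost everywhere constant on each connected component of $M$.
\end{theorem}

Section~\ref{sec:cubes} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:cover}, together with a sharp form, Theorem~\ref{thm:sharp}, which needs neither the Restriction nor the positivity of the green areas. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:cover} to the statement that invariant functions have vanishing $z$-derivative, and introduces the energy that drives the proof. Section~\ref{sec:torus} carries out the argument on the torus, where everything is explicit. The general proof has an analytic half (Section~\ref{sec:Q}) and a geometric half (Sections~\ref{sec:boxes} and~\ref{sec:test}), which are combined in Section~\ref{sec:end}.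

\section{From barriers to coverings}\label{sec:cubes}

In this section the red and green parts of each $yz$-parallel face are finite unions of polygons, and nothing else is assumed. If a geodesic hits a red point that is the only red point on its $x$-loop, we let it pass through. Under the Restriction this convention is never invoked.

Let $\mathcal C$ be the set of cubes, each identified with $[0,1]^3$, and let $\sigma_x,\sigma_y,\sigma_z$ be the permutations of $\mathcal C$ that send a cube to the next one in the positive $x$-, $y$-, $z$-direction in $\mathcal P$. Each $yz$-parallel face is the right face of exactly one cube $c$ and the left face of $\sigma_x(c)$. Let $E\subset[0,1]^2$ be the union of $\partial[0,1]^2$ and of all edges of all polygons that describe the colorings of all these faces. On $(0,1)^2\setminus E$ the color of every face is locally constant.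

Fix $(y,z)\in(0,1)^2\setminus E$ and consider a geodesic that reaches the right face of $c$ at the point $P$ with coordinates $(y,z)$. If $P$ is green, it continues in $\sigma_x(c)$. Suppose $P$ is red, and let $n$ be the length of the $\sigma_x$-orbit of $c$. The line from $P$ in direction $(-1,0,0)$ crosses the left faces of $c,\sigma_x^{-1}(c),\dots,\sigma_x^{-(n-1)}(c)$ in this order, and the last of them is the face of $P$. Let $j\ge0$ be minimal such that the left face of $\sigma_x^{-j}(c)$ is red at $(y,z)$. If $j\le n-2$, this red point is $P'$. If $j=n-1$, then $P$ is the only red point on the loop and $\sigma_x^{-j}(c)=\sigma_x(c)$, as the convention requires. In both cases the geodesic continues in $\sigma_x^{-j}(c)$.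

The map that sends $c$ to the cube in which the geodesic continues is a permutation of $\mathcal C$. On an $x$-loop without red points it is $\sigma_x$; on a loop with red points, these cut the loop into blocks of consecutive cubes, and each block is permuted cyclically. The permutation depends only on the component $\Omega$ of $(0,1)^2\setminus E$ that contains $(y,z)$; we call it $\sigma_\Omega$. Let $\Gamma$ be the graph on $\mathcal C$ with edges $c\sim\sigma_y(c)$, $c\sim\sigma_z(c)$ and $c\sim\sigma_\Omega(c)$ for all $c$ and all $\Omega$.

\begin{theorem}\label{thm:sharp}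
Suppose only that the red and green parts of each $yz$-parallel face are finite unions of polygons.
\begin{itemize}
\item[(i)] For almost every $(\alpha_1,\alpha_2)$ the ergodic components of the 1-direction geodesic flow are exactly the unions of the cubes in the connected components of $\Gamma$, and almost every geodesic is equidistributed in its component.
\item[(ii)] The conclusion of Theorem~\ref{thm:main} holds if and only if $\Gamma$ is connected.
\item[(iii)] If $\Gamma$ is disconnected, the flow is non-ergodic for every direction.
\item[(iv)] If $1,\alpha_1,\alpha_2$ are linearly dependent over $\mathbb Q$, the flow is not ergodic.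
\end{itemize}
\end{theorem}

\begin{proof}[Proof, assuming Theorem~\ref{thm:cover}]
Let $\Sigma$ be the image in $\mathbb T^3$ of $(\{0\}\times E)\cup([0,1]\times\{(0,0)\})$; it contains the images of all edges of cubes and of polygons. Build $M$ from $\mathcal C\times(0,1)^3$ by gluing the open side $y=1$ of $c$ to the open side $y=0$ of $\sigma_y(c)$, the open side $z=1$ of $c$ to the open side $z=0$ of $\sigma_z(c)$, and, for each $\Omega$, the piece $\{1\}\times\Omega$ of $c$ to the piece $\{0\}\times\Omega$ of $\sigma_\Omega(c)$. A point of $\mathbb T^3\setminus\Sigma$ lies in the open cube, in one of the open sides $y=0$, $z=0$, or in some $\{0\}\times\Omega$. Near it the gluing is given by one permutation, so a small ball around it has $|\mathcal C|$ disjoint lifts. Thus $M\to\mathbb T^3\setminus\Sigma$ is a covering of degree $|\mathcal C|$. It coincides with $\mathcal P$ up to a null set, and $\varphi_t$ is the 1-direction geodesic flow.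

The cubes of a component of $\Gamma$, with the face pieces glued to them, form an open connected subset of $M$, and these subsets partition $M$. So they are the components of $M$, and each is invariant for every direction. This gives (iii). By Theorem~\ref{thm:cover}, for almost every direction the flow on each component $M'$ is ergodic. Birkhoff's theorem then says that for each Borel set $U\subset M'$ almost every orbit in $M'$ spends the asymptotic proportion $\operatorname{vol}U/\operatorname{vol}M'$ of its time in $U$. Apply it to the countable family of finite unions of boxes with rational corners in the cubes. A Jordan measurable set lies between two such unions whose volumes differ by an arbitrarily small amount, so (i) follows. If $\Gamma$ is connected, (i) is the conclusion of Theorem~\ref{thm:main}; if not, no geodesic leaves its component and none is equidistributed in $\mathcal P$. This is (ii). Finally, if $n\cdot\mathbf v=0$ with $0\ne n\in\mathbb Z^3$, then $\xi\mapsto\cos(2\pi n\cdot\pi(\xi))$ is invariant and not almost everywhere constant, which gives (iv).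
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The green part of the right face of a cube $c$ has positive area and $E$ has area zero, so this face is green on some $\Omega$, and $\sigma_\Omega(c)=\sigma_x(c)$. Hence $\Gamma$ joins $c$ to $\sigma_x(c)$, $\sigma_y(c)$ and $\sigma_z(c)$. Two cubes of the region that share a face are related by one of these three permutations, so $\Gamma$ is connected, and Theorem~\ref{thm:sharp}(ii) applies.
\end{proof}

\begin{remark}
The Restriction serves only to make the third rule meaningful, and the green areas serve only to connect $\Gamma$. The case $G=\emptyset$ of Example~\ref{ex:two} shows that the second hypothesis cannot simply be dropped. It is not necessary either. Take three cubes $c_1,c_2,c_3$ in a row along the $x$-axis, and color red the whole face between $c_1$ and $c_2$, the half $y<\frac12$ of the face between $c_3$ and $c_1$, and the half $y\geq\frac12$ of the face between $c_2$ and $c_3$. The Restriction holds, the blocks are $\{c_1\},\{c_2,c_3\}$ for $y<\frac12$ and $\{c_2\},\{c_3,c_1\}$ for $y>\frac12$, and $\Gamma$ is connected.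
\end{remark}

\section{Reduction to one derivative}\label{sec:reduction}

We turn to Theorem~\ref{thm:cover}. Let $\mathcal D=C_c^\infty(M;\mathbb R)$, and let $\langle\cdot,\cdot\rangle$ and $\|\cdot\|$ refer to $L^2(M)$; for complex functions the inner product is conjugate-linear in the second slot. If $L$ is a constant vector field and $u,u_1\in L^2(M)$, then $Lu=u_1$ \emph{weakly} means $\langle u_1,\chi\rangle=-\langle u,L\chi\rangle$ for all $\chi\in\mathcal D$.

An invariant function has zero derivative in the direction $\mathbf v$. We show that it also has zero derivatives in $z$ and in $y$, one at a time.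

\begin{proposition}\label{prop:key}
For every $h\in\mathcal D$ there is a Borel null set $N_h\subset\mathbb R^2$ such that for $(\alpha_1,\alpha_2)\notin N_h$ every bounded measurable invariant function $f$ satisfies $\langle f,\partial_zh\rangle=0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:cover} from Proposition~\ref{prop:key}]
The sets $K_n=\{\xi:\operatorname{dist}(\pi(\xi),\Sigma)\ge1/n\}$ are compact because the covering is finite, and every compact subset of $M$ lies in one of them. The functions in $\mathcal D$ supported in $K_n$ form a separable space for the $C^1$ norm. Choose a countable set $\{h_i\}\subset\mathcal D$ that contains a $C^1$-dense subset of each of these spaces. For $(\alpha_1,\alpha_2)$ outside the null set $\bigcup_iN_{h_i}$, a bounded invariant $f$ satisfies $\langle f,\partial_zh\rangle=0$ for all $h\in\mathcal D$, that is, $\partial_zf=0$ weakly. Exchanging $y$ and $z$ preserves the hypotheses of the theorem and exchanges $\alpha_1$ and $\alpha_2$, so outside a second null set also $\partial_yf=0$ weakly. For $\chi\in\mathcal D$ we have $\langle f,\chi\circ\varphi_t\rangle=\langle f\circ\varphi_{-t},\chi\rangle=\langle f,\chi\rangle$,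 and $(\chi\circ\varphi_t-\chi)/t$ tends uniformly to $(\partial_x+\alpha_1\partial_y+\alpha_2\partial_z)\chi$ as $t\to0$, because the support of $\chi$ stays away from $\Sigma$. Hence $(\partial_x+\alpha_1\partial_y+\alpha_2\partial_z)f=0$, and so $\partial_xf=0$ weakly. Mollifying in a small ball shows that $f$ is almost everywhere constant there, hence on each component of $M$.
\end{proof}

To prove Proposition~\ref{prop:key} we fix $\alpha_1$ and vary $\alpha_2=a$. Put
\[
A=\partial_x+\alpha_1\partial_y,\qquad B=\partial_z,\qquad D_a=A+aB,\qquad \mathbf v_a=(1,\alpha_1,a),\qquad \hat z=(0,0,1).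
\]
On $\mathcal D$ the operators $A$ and $B$ commute and are antisymmetric. The gain from freezing $\alpha_1$ is that all directions $\mathbf v_a$ and the vertical direction $\hat z$ lie in the plane spanned by $(1,\alpha_1,0)$ and $\hat z$, which does not depend on $a$. The images of the translates of this plane in $\mathbb T^3$ are called \emph{leaves}. The problem is now two-dimensional along each leaf, with $\Sigma$ appearing as a set of punctures.

Three quantities organize the proof. The first is an energy. For $\lambda=a+ib$ in the upper half plane $\mathbb H$ and $\psi$ with $A\psi,B\psi\in L^2$ put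
\begin{equation}\label{eq:energy}
\mathcal E_\lambda(\psi)=b^{-1}\|D_a\psi\|^2+b\,\|B\psi\|^2 .
\end{equation}
This is the Dirichlet energy along the leaves for the metric in which $b^{-1/2}D_a$ and $b^{1/2}B$ are orthonormal. For small $b$ it penalizes variation along the flow heavily and vertical variation lightly, so functions of small energy are nearly invariant.

The second is the dual quantity. Fix $h\in\mathcal D$, let $g=Bh$, and put
\[
Q(\lambda)=\sup\bigl\{\langle g,\psi\rangle^2/\mathcal E_\lambda(\psi):\ \psi\in\mathcal D,\ B\psi\ne0\bigr\}.
\]
Since $\langle g,\psi\rangle=-\langle h,B\psi\rangle$ vanishes when $B\psi=0$, and $\|B\psi\|^2\le\mathcal E_\lambda(\psi)/b$,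
\begin{equation}\label{eq:Qdef}
\langle g,\psi\rangle^2\le Q(\lambda)\,\mathcal E_\lambda(\psi)\quad(\psi\in\mathcal D),\qquad 0\le Q(a+ib)\le\|h\|^2/b .
\end{equation}
Each quotient in the definition is a continuous function of $(\alpha_1,\lambda)$, so $Q$ is lower semicontinuous, and in particular Borel, in $(\alpha_1,\lambda)\in\mathbb R\times\mathbb H$.

The third measures how an $L^2$ function reacts to small vertical shifts. Let $V_s$ be the lift of the translation by $s\hat z$. As in Section~\ref{sub:cover}, it is a measure-preserving flow on a Borel set $M_V$ of full measure. For $f\in L^2(M)$ put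
\[
\omega_f(r)=\sup_{|s|\le r}\|f\circ V_s-f\|^2 .
\]
For $f\in C_c(M)$ we have $f\circ V_s\to f$ pointwise on $M_V$ and boundedly as $s\to0$; by density, $\omega_f(r)\to0$ as $r\to0$ for every $f\in L^2(M)$. No rate is available, and this is the only regularity of $f$ that the proof can use.

\section{The argument on the torus}\label{sec:torus}

In this section only, replace $M$ by $\mathbb T^3$ and $\mathcal D$ by $C^\infty(\mathbb T^3;\mathbb R)$. On the character $e^{2\pi in\cdot X}$ the operators $D_a$ and $B$ act as multiplication by $2\pi i(n_1+\alpha_1n_2+an_3)$ and $2\pi in_3$, so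
\[
\mathcal E_\lambda(\psi)=\sum_nc_n|\hat\psi(n)|^2,\qquad c_n=\frac{4\pi^2}{b}\,|n_1+\alpha_1n_2+\lambda n_3|^2,\qquad \hat g(n)=2\pi in_3\hat h(n).
\]
By the Cauchy--Schwarz inequality $\langle g,\psi\rangle^2\le\mathcal E_\lambda(\psi)\sum_{n_3\ne0}|\hat g(n)|^2/c_n$ for every real $\psi\in L^2$ with $A\psi,B\psi\in L^2$, and the real trigonometric polynomials with coefficients $\hat g(n)/c_n$, $|n|\le N$, $n_3\neq0$, show that the constant is the best one. Therefore
\begin{equation}\label{eq:torusQ}
Q(a+ib)=\sum_{n_3\ne0}|\hat h(n)|^2\,\frac{b}{(a-a_n)^2+b^2},\qquad a_n=-\frac{n_1+\alpha_1n_2}{n_3}.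
\end{equation}
So $Q$ is a sum of Poisson kernels with poles at the resonant slopes $a_n$, those with $n\cdot\mathbf v_{a_n}=0$. It is harmonic, and each kernel has integral $\pi$ in $a$, so
\begin{equation}\label{eq:torusint}
\int_{\mathbb R}Q(a+ib)\,da\le\pi\|h\|^2\qquad(b>0).
\end{equation}
The pointwise bound $\|h\|^2/b$ in \eqref{eq:Qdef} blows up as $b\to0$; the average does not. By Fatou's lemma, $\liminf_{r\to0}Q(a+ir^2)<\infty$ along $r=1/n$ for almost every $a$.

Now let $f$ be real, bounded and invariant for the slope $a$. Choose a smooth $k\ge0$ with integral $1$ supported in $(-1,1)$, and average vertically at scale $r$: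
\[
\psi=\int f\circ V_s\;r^{-1}k(s/r)\,ds .
\]
Then $\|\psi-f\|^2\le\omega_f(r)$. Because $V_s$ commutes with $\varphi_t$, the function $\psi$ is invariant and $D_a\psi=0$. Because $\int k'=0$, we have $rB\psi=-\int(f\circ V_s-f)\,r^{-1}k'(s/r)\,ds$ and $\|rB\psi\|\le\|k'\|_{L^1}\,\omega_f(r)^{1/2}$. Thus $\mathcal E_{a+ir^2}(\psi)\le\|k'\|_{L^1}^2\omega_f(r)$ and
\[
|\langle g,f\rangle|\le\|k'\|_{L^1}\,Q(a+ir^2)^{1/2}\omega_f(r)^{1/2}+\|g\|\,\omega_f(r)^{1/2}.
\]
Along a sequence of scales $r$ on which $Q(a+ir^2)$ stays bounded the right side tends to $0$. So $\langle f,\partial_zh\rangle=0$ for almost every $a$.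

On a branched covering both halves of this argument need repair. There is no Fourier basis, so \eqref{eq:torusint} needs another proof; Section~\ref{sec:Q} obtains it from the fact that $A$ and $B$ commute and are antisymmetric. And $V_s$ no longer commutes with $\varphi_t$, since a rectangle in a leaf that surrounds a point of $\Sigma$ need not lift to a closed path. The averaged function has to be modified near the punctures of the leaves.

A count of orders of magnitude, used only as a guide, shows how. Modify $\psi$ in a box of duration $L$ and height $\varepsilon$ around each puncture. A cutoff on such a box has leafwise energy of order $L\varepsilon\,(b^{-1}L^{-2}+b\,\varepsilon^{-2})=\varepsilon/(bL)+bL/\varepsilon\ge2$. The best shape is $\varepsilon/L=b$, so we take $b=r^2$, $L=\kappa/r$, $\varepsilon=\kappa r$, a box of area $\kappa^2$. Even then the cost is of order one per unit length of $\Sigma$, whatever the size of the box. Cutting off to zero is thus too expensive in general. We shall cut off to a local mean of $f$, which is cheap but requires the box to contain no second puncture, and accept the cost of order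 one only for the \emph{crowded} punctures whose box contains another one. Averaging at height $\varepsilon$ costs $b\,\omega_f/\varepsilon^2=\omega_f/\kappa^2$. Since $\omega_f(r)\to0$ at no known rate, the area must stay fixed while $r\to0$, and only afterwards may $\kappa$ tend to $0$. What closes the argument is that, on average over $a$, the crowded punctures have length $O(\kappa^2)$.

\section{The integral bound for $Q$}\label{sec:Q}

We return to $M$, with $\alpha_1\in\mathbb R$ and $h\in\mathcal D$ fixed. In place of the formula \eqref{eq:torusQ} we have harmonic majorants.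

\begin{lemma}\label{lem:majorant}
For every $\lambda_0\in\mathbb H$ there is a harmonic function $\Phi$ on $\mathbb H$ with $\Phi\ge Q$ on $\mathbb H$ and $\Phi(\lambda_0)=Q(\lambda_0)$.
\end{lemma}

\begin{proof}
Let $\mathcal D_{\mathbb C}=\mathcal D+i\mathcal D$. For $\psi\in\mathcal D_{\mathbb C}$,
\[
\langle D_a\psi,B\psi\rangle=-\langle BD_a\psi,\psi\rangle=-\langle D_aB\psi,\psi\rangle=\langle B\psi,D_a\psi\rangle ,
\]
so this number is real and the cross terms in $\|D_a\psi\pm ibB\psi\|^2$ vanish. Hence
\begin{equation}\label{eq:complex}
\mathcal E_\lambda(\psi)=b^{-1}\|(A+\lambda B)\psi\|^2=b^{-1}\|(A+\bar\lambda B)\psi\|^2\qquad(\psi\in\mathcal D_{\mathbb C},\ \lambda=a+ib).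
\end{equation}
The slope now enters holomorphically. Let $b_0=\operatorname{Im}\lambda_0$,
\[
J=b_0^{-1/2}(A+\lambda_0B),\qquad J'=b_0^{-1/2}(A+\bar\lambda_0B),\qquad\zeta=\frac{\lambda-\lambda_0}{\lambda-\bar\lambda_0}.
\]
The map $\lambda\mapsto\zeta$ is holomorphic from $\mathbb H$ to the unit disk and sends $\lambda_0$ to $0$. From
\[
1-\zeta=\frac{2ib_0}{\lambda-\bar\lambda_0},\qquad\lambda_0-\zeta\bar\lambda_0=\frac{2ib_0\lambda}{\lambda-\bar\lambda_0},\qquad1-|\zeta|^2=\frac{4bb_0}{|\lambda-\bar\lambda_0|^2}
\]
we get $J-\zeta J'=b_0^{-1/2}(1-\zeta)(A+\lambda B)$ and $b\,|1-\zeta|^2=b_0(1-|\zeta|^2)$, so that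
\[
\mathcal E_\lambda(\psi)=\frac{\|J\psi-\zeta J'\psi\|^2}{1-|\zeta|^2}.
\]
Let $\mathcal H$ be the closure of $J\mathcal D_{\mathbb C}$ in the complex space $L^2(M)$, and $\Pi$ the orthogonal projection onto $\mathcal H$. By \eqref{eq:complex} at $\lambda_0$ we have $\|J\psi\|=\|J'\psi\|$, so $J\psi\mapsto J'\psi$ is well defined and extends to an isometry $W:\mathcal H\to L^2(M)$. Then $S=\Pi W$ is a contraction of $\mathcal H$, and
\begin{equation}\label{eq:lower}
(1-|\zeta|^2)\,\mathcal E_\lambda(\psi)\ge\|\Pi(J\psi-\zeta J'\psi)\|^2=\|(I-\zeta S)J\psi\|^2 .
\end{equation}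
For $\psi=\psi'+i\psi''$ with $\psi',\psi''\in\mathcal D$, \eqref{eq:Qdef} gives
\[
|\langle\psi,g\rangle|^2=\langle\psi',g\rangle^2+\langle\psi'',g\rangle^2\le Q(\lambda_0)\bigl(\mathcal E_{\lambda_0}(\psi')+\mathcal E_{\lambda_0}(\psi'')\bigr)=Q(\lambda_0)\|J\psi\|^2 .
\]
By the Riesz representation theorem there is $\gamma\in\mathcal H$ with $\langle\psi,g\rangle=\langle J\psi,\gamma\rangle$ for all $\psi\in\mathcal D_{\mathbb C}$ and $\|\gamma\|^2\le Q(\lambda_0)$. Put $\gamma_\zeta=(I-\bar\zeta S^*)^{-1}\gamma$, which exists as $\|\bar\zeta S^*\|<1$. Then $\langle\psi,g\rangle=\langle(I-\zeta S)J\psi,\gamma_\zeta\rangle$, and \eqref{eq:lower} gives $Q(\lambda)\le(1-|\zeta|^2)\|\gamma_\zeta\|^2$. Since $\gamma_\zeta-\gamma=\bar\zeta S^*\gamma_\zeta$ has norm at most $|\zeta|\,\|\gamma_\zeta\|$,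
\[
Q(\lambda)\le\|\gamma_\zeta\|^2-\|\gamma_\zeta-\gamma\|^2=2\operatorname{Re}\langle\gamma,\gamma_\zeta\rangle-\|\gamma\|^2=:\Phi(\lambda).
\]
Here $\langle\gamma,\gamma_\zeta\rangle=\langle(I-\zeta S)^{-1}\gamma,\gamma\rangle=\sum_{j\ge0}\zeta^j\langle S^j\gamma,\gamma\rangle$ is holomorphic in $\zeta$, hence in $\lambda$, so $\Phi$ is harmonic. At $\lambda_0$ we have $Q(\lambda_0)\le\Phi(\lambda_0)=\|\gamma\|^2\le Q(\lambda_0)$.
\end{proof}

\begin{remark}
The mean of $Q$ over a circle centered at $\lambda_0$ is at most the mean of $\Phi$, which is $Q(\lambda_0)$. Together with lower semicontinuity this says that $Q$ is superharmonic on $\mathbb H$.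
\end{remark}

\begin{lemma}\label{lem:integral}
For every $b>0$, $\displaystyle\int_{\mathbb R}Q(a+ib)\,da\le\pi\|h\|^2$.
\end{lemma}

\begin{proof}
Let $Y>0$, let $\Phi\geq0$ be the majorant of Lemma~\ref{lem:majorant} for $\lambda_0=i(b+Y)$, and let $\chi\in C_c(\mathbb R)$ with $0\le\chi\le1$. Let $\Psi$ be the Poisson integral, on the half plane $\{\operatorname{Im}\lambda>b\}$, of the boundary function $\chi(a)\Phi(a+ib)$. This boundary function is continuous with compact support, so $\Psi$ is harmonic, extends continuously to the boundary line with these values, and tends to $0$ at infinity. The harmonic function $\Phi-\Psi$ is nonnegative on the boundary line and has nonnegative lower limit at infinity, so $\Phi\ge\Psi$ by the minimum principle. At $\lambda_0$, using \eqref{eq:Qdef},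
\[
\frac{\|h\|^2}{Y}\ge Q(\lambda_0)=\Phi(\lambda_0)\ge\Psi(\lambda_0)\ge\frac1\pi\int_{\mathbb R}\frac{Y}{a^2+Y^2}\,\chi(a)\,Q(a+ib)\,da .
\]
Multiply by $\pi Y$, and let $Y\to\infty$ and then $\chi\uparrow1$, using monotone convergence.
\end{proof}

The test functions built from an invariant function do not vanish near $\Sigma$. The next lemma admits them. It is here that the codimension of $\Sigma$ matters: a logarithmic cutoff around a segment has small energy.

\begin{lemma}\label{lem:remove}
Let $\psi$ be a bounded real measurable function on $M$ whose weak derivatives $A\psi$ and $B\psi$ lie in $L^2(M)$. Then $\langle g,\psi\rangle^2\le Q(\lambda)\,\mathcal E_\lambda(\psi)$ for all $\lambda\in\mathbb H$.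
\end{lemma}

\begin{proof}
Let $\delta(\xi)=\operatorname{dist}(\pi(\xi),\Sigma)$. For $0<\varepsilon<\frac12$ let $\eta_\varepsilon$ equal $0$ where $\delta\le\varepsilon^2$, equal $1$ where $\delta\ge\varepsilon$, and equal $\log(\delta/\varepsilon^2)/\log(1/\varepsilon)$ in between. It is Lipschitz, and $|\nabla\eta_\varepsilon|\le(\delta\log\frac1\varepsilon)^{-1}$ almost everywhere on $\{\varepsilon^2\le\delta\le\varepsilon\}$, while the gradient vanishes elsewhere. As $\Sigma$ is a finite union of segments, $\operatorname{vol}\{\delta<R\}\le C_0R^2$ for $R\le1$. Each shell $\{2^{-j-1}\le\delta<2^{-j}\}$ contributes at most $4C_0/\log^2(1/\varepsilon)$ to $\int|\nabla\eta_\varepsilon|^2$, and at most $\log_2(1/\varepsilon)+2$ shells contribute. So $\|\nabla\eta_\varepsilon\|\to0$ as $\varepsilon\to0$.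

The identity $\langle A\psi,\chi\rangle=-\langle\psi,A\chi\rangle$ extends by mollification to Lipschitz $\chi$ with compact support. Applied to $\eta_\varepsilon\chi$ with $\chi\in\mathcal D$, it gives $A(\eta_\varepsilon\psi)=\eta_\varepsilon A\psi+\psi A\eta_\varepsilon$ weakly, and the same holds for $B$. Since $\psi$ is bounded, $\eta_\varepsilon\psi\to\psi$, $A(\eta_\varepsilon\psi)\to A\psi$ and $B(\eta_\varepsilon\psi)\to B\psi$ in $L^2$. The support of $\eta_\varepsilon\psi$ lies in the compact set $\{\delta\ge\varepsilon^2\}$. Translations of length less than $\varepsilon^2/2$ are defined on $\{\delta\ge\varepsilon^2/2\}$ and commute with $A$ and $B$, so convolving $\eta_\varepsilon\psi$ with bumps of radius less than $\varepsilon^2/2$ produces functions in $\mathcal D$ that converge to $\eta_\varepsilon\psi$ in $L^2$ together with their $A$- and $B$-derivatives. Both sides of \eqref{eq:Qdef} are continuous under this convergence.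
\end{proof}

\section{Leaf boxes and crowded points}\label{sec:boxes}

\subsection{Definitions}

First cut $\Sigma$ into segments of length at most $\frac14$. They embed in $\mathbb T^3$, and for lifts of two of them at most one integer translate of one meets the other, so two segments meet in nothing, a point, or a segment. Cut each segment at those endpoints of the others that lie on it. Two overlapping pieces then have no endpoint in the interior of each other and coincide; after discarding duplicates, two different segments meet in at most one point. Segments parallel to $\hat z$ are \emph{vertical}; $\Sigma_1$ is the union of the others, and $e\subset\Sigma_1$ denotes one of these. A bar denotes projection to the $xy$-plane, so $\bar{\mathbf v}=(1,\alpha_1)$. Let $F$ be the finite set of $\alpha_1$ for which $\bar{\mathbf v}$ is parallel to some $\bar e$, $e\subset\Sigma_1$. For $\alpha_1\notin F$ every $e\subset\Sigma_1$ is transversal to the leaves.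

Let $0<\kappa\le\frac1{100}$ and $0<r<1$. For $u=(t,s)\in\mathbb R^2$ and $X\in\mathbb T^3$ put
\[
|u|_r=\max(r|t|,|s|/r),\qquad R_\rho=\{u:|u|_r<\rho\},\qquad X\oplus u=X+t\mathbf v_a+s\hat z .
\]
The box $R_\rho$ has width $2\rho/r$, height $2\rho r$ and area $4\rho^2$. If $\xi\in M$ and $\pi(\xi)\oplus R_\rho$ misses $\Sigma$, then $u\mapsto\pi(\xi)\oplus u$ has a unique lift $u\mapsto\xi\oplus u$ on $R_\rho$ with $\xi\oplus0=\xi$. The set of \emph{crowded points} is
\[
\mathrm{Cr}=\mathrm{Cr}_{\kappa,r}(\alpha_1,a)=\{p\in\Sigma_1:\ p\oplus u\in\Sigma\ \text{for some}\ u\in R_{8\kappa}\setminus\{0\}\},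
\]
and $|\mathrm{Cr}|$ is its length. The tuples $(p,\alpha_1,a,u)$ with $p\oplus u\in\Sigma$ form a closed subset of the $\sigma$-compact space $\Sigma_1\times\mathbb R^2\times(R_{8\kappa}\setminus\{0\})$. So the set of $(p,\alpha_1,a)$ with $p$ crowded is $\sigma$-compact, each $\mathrm{Cr}$ is $\sigma$-compact, and $|\mathrm{Cr}|$ is a Borel function of $(\alpha_1,a)$.

From here to the end of Section~\ref{sec:test} we fix $\alpha_1\notin F$. The letter $C$ denotes constants that depend only on $\Sigma$, $m$ and $\alpha_1$; $C_I$ may also depend on a bounded interval $I$.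

\subsection{Crowded points are rare on average}

A box of area $256\kappa^2$ placed at random in a leaf should contain a puncture with probability of order $\kappa^2$. Averaging over the slope makes this exact enough, because the times at which the orbit of $p$ passes above or below $\Sigma_1$ are determined by the projection to the $xy$-plane and do not depend on $a$.

\begin{lemma}\label{lem:crowded}
For every bounded interval $I$ and every $\kappa$, $\displaystyle\limsup_{r\to0}\int_I|\mathrm{Cr}_{\kappa,r}(\alpha_1,a)|\,da\le C_I\,\kappa^2$.
\end{lemma}

\begin{proof}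
For $p\in\Sigma_1$ let $\beta_r(p)\leq|I|$ be the measure of the set of $a\in I$ for which $p$ is crowded. By Fubini's theorem the integral equals $\int_{\Sigma_1}\beta_r(p)\,dp$. By Fatou's lemma applied to $|I|-\beta_r$ along sequences $r\to0$, it suffices to prove $\limsup_{r\to0}\beta_r(p)\le C_I\kappa^2$ for all but countably many $p$.

Fix lifts of all segments to $\mathbb R^3$. Suppose $p\in e\subset\Sigma_1$ and $p\oplus(t,s)=q\in e'$ with $(t,s)\in R_{8\kappa}\setminus\{0\}$. Then $\bar p+t\bar{\mathbf v}=\bar q+n$ for some $n\in\mathbb Z^2$. If $e'$ is vertical, $\bar e'$ is a point and $\bar p$ lies on the line $\bar e'+n+\mathbb R\bar{\mathbf v}$, which meets $\bar e$ at most once because $\alpha_1\notin F$. Since $e\to\bar e$ is injective, this concerns countably many $p$, for all $a$ and $r$ together; discard them.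

So let $e'\subset\Sigma_1$. Call $(e',n,t)$ a \emph{crossing} of $p$ if $\bar p+t\bar{\mathbf v}\in\bar e'+n$. Given $e'$ and $n$ there is at most one such $t$, again because $\alpha_1\notin F$, and it determines $q\in e'$. When $t$ ranges over a unit interval, $\bar p+t\bar{\mathbf v}$ ranges over a segment of length $|\bar{\mathbf v}|$, which meets at most $C$ of the sets $\bar e'+n$; so there are at most $C$ crossings with $t$ in a unit interval. The crossings depend neither on $a$ nor on $r$. The $z$-coordinates give $p_z+ta+s-q_z\in\mathbb Z$, hence
\begin{equation}\label{eq:zcond}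
\operatorname{dist}(q_z-p_z-ta,\mathbb Z)<8\kappa r .
\end{equation}
For $t\ne0$, the number $ta$ runs through an interval of length $|t||I|$, so \eqref{eq:zcond} holds on a subset of $I$ of measure at most $(|t||I|+2)\,16\kappa r/|t|$. We distinguish three kinds of crossings.

For $1\le|t|<8\kappa/r$ this measure is at most $16(|I|+2)\kappa r$, and there are at most $C(16\kappa/r+2)$ such crossings. Their total contribution to $\beta_r(p)$ is at most $C_I(\kappa^2+\kappa r)$.

For $0<|t|<1$ there are at most $2C$ crossings, the same for all $r$, and the measure for each tends to $0$ as $r\to0$.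

For $t=0$ we have $\bar q\equiv\bar p$ modulo $\mathbb Z^2$. If $q\ne p$ in $\mathbb T^3$, then $q_z-p_z\notin\mathbb Z$ and \eqref{eq:zcond} fails for small $r$. If $q=p$ in $\mathbb T^3$, then $s\in\mathbb Z$ and $|s|<8\kappa r<1$, so $(t,s)=0$, which is excluded.
\end{proof}

\subsection{The tube around the non-crowded points}

Now fix $a$, $\kappa$ and $r$. Let $\Theta(p,u)=p\oplus u$ for $p\in\Sigma$, $u\in\mathbb R^2$. On $e\times\mathbb R^2$, where $e\subset\Sigma_1$ has unit direction $(e_x,e_y,e_z)$, the map $\Theta$ is affine with Jacobian
\[
J_e=|\det((e_x,e_y,e_z),\mathbf v_a,\hat z)|=|e_x\alpha_1-e_y| ,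
\]
which is positive because $\alpha_1\notin F$ and does not depend on $a$. Let $\nu$ be the measure on $\Sigma_1$ equal to $J_e$ times length on each $e$. Then $\Theta$ pulls null sets of $\mathbb T^3$ back to null sets for $d\nu\,du$; a Borel set $U\subset\Sigma_1\times\mathbb R^2$ has image of volume at most $(\nu\times du)(U)$; and if $\Theta$ is injective on $U$, it carries $d\nu\,du$ to Lebesgue measure on $\Theta(U)$.

A point of $\mathbb T^3$ is \emph{good} if its leaf meets no vertical segment. The other points project into finitely many immersed lines of $\mathbb T^2$, so they form a null set. The leafwise distance to $\Sigma$ is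
\[
d(X)=\min\bigl(1,\inf\{|u|_r:X\oplus u\in\Sigma\}\bigr).
\]
For $\rho<1$ the set $\{d\le\rho\}=\Theta(\Sigma\times\overline{R_\rho})$ is compact, so $d$ is Borel and $\{d>\rho\}$ is open. The triangle inequality gives $|d(X\oplus u)-d(X)|\le|u|_r$. We also write $d$ for $d\circ\pi$. For $\rho\le4\kappa$ let $\mathcal T_\rho=\Theta((\Sigma_1\setminus\mathrm{Cr})\times R_\rho)$.

\begin{lemma}\label{lem:tube}
Let $0<\rho\le4\kappa$.
\begin{itemize}
\item[(a)] If $p\in\Sigma_1\setminus\mathrm{Cr}$, $p'\in\Sigma$, $u,u'\in R_{4\kappa}$ and $p\oplus u=p'\oplus u'$, then $p=p'$ and $u=u'$. In particular $\Theta$ is injective on $(\Sigma_1\setminus\mathrm{Cr})\times R_{4\kappa}$, and $d(p\oplus u)=|u|_r$ there.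
\item[(b)] $\mathcal T_\rho=\Theta(\Sigma_1\times R_\rho)\setminus\Theta(\mathrm{Cr}\times R_\rho)$, and this set is Borel.
\item[(c)] The inverse of $\Theta:(\Sigma_1\setminus\mathrm{Cr})\times R_{3\kappa}\to\mathcal T_{3\kappa}$ is continuous.
\item[(d)] Every good point with $d<\rho$ lies in $\mathcal T_\rho$ or in $\Theta(\mathrm{Cr}\times R_\rho)$. Moreover $\operatorname{vol}\{d<\rho\}\le C\rho^2$ and $\operatorname{vol}\Theta(\mathrm{Cr}\times R_\rho)\le C|\mathrm{Cr}|\rho^2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $p\oplus(u-u')=p'\in\Sigma$ with $u-u'\in R_{8\kappa}$, so $u=u'$ and $p=p'$. If $p\oplus u\oplus v=p'\in\Sigma$ with $|v|_r<|u|_r$, then $p\oplus u=p'\oplus(-v)$ forces $u=-v$, which is absurd; and $v=-u$ does lead to $\Sigma$. So $d(p\oplus u)=|u|_r$.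

(b) By (a), $\mathcal T_\rho$ is disjoint from $\Theta(\mathrm{Cr}\times R_\rho)$, and the two sets have union $\Theta(\Sigma_1\times R_\rho)$. Both sets on the right side of (b) are $\sigma$-compact.

(c) Let $p_n\oplus u_n\to p\oplus u$ with $p_n,p\in\Sigma_1\setminus\mathrm{Cr}$ and $u_n,u\in R_{3\kappa}$. Every limit point $(p',u')\in\Sigma_1\times\overline{R_{3\kappa}}$ of $(p_n,u_n)$ satisfies $p'\oplus u'=p\oplus u$, so it equals $(p,u)$ by (a). By compactness $(p_n,u_n)\to(p,u)$.

(d) If $X$ is good and $d(X)<\rho$, then $X\oplus v=q\in\Sigma$ with $|v|_r<\rho$, and $q\in\Sigma_1$, so $X=q\oplus(-v)\in\Theta(\Sigma_1\times R_\rho)$. The volumes are at most $4\rho^2\nu(\Sigma_1)$ and $4\rho^2\nu(\mathrm{Cr})$.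
\end{proof}

\section{Test functions of small energy}\label{sec:test}

We shall control the test function along orbits of $\varphi_t$ and $V_s$. The following lemma converts such control into weak derivatives.

\begin{lemma}\label{lem:weak}
Let $\psi$ be a bounded Borel function on $M$, and let $\Xi\ge0$ be a bounded Borel function. Suppose that for almost every $\xi$ the function $t\mapsto\psi(\varphi_t\xi)$ is locally Lipschitz on $\mathbb R$ with derivative bounded in absolute value by $\Xi(\varphi_t\xi)$ for almost every $t$. Then $D_a\psi$ exists weakly and $|D_a\psi|\le\Xi$ almost everywhere. The same holds for $V_s$ and $B$.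
\end{lemma}

\begin{proof}
Let $\psi'=\limsup_nn(\psi\circ\varphi_{1/n}-\psi)$, a Borel function on $M_\varphi$. Along almost every orbit it equals the derivative at almost every time. The Borel set $U=\{|\psi'|>\Xi\}$ is null, since $\operatorname{vol}U=\int_M|\{t\in[0,1]:\varphi_t\xi\in U\}|\,d\xi=0$. For $\chi\in\mathcal D$,
\[
\int\psi\,\frac{\chi\circ\varphi_{-t}-\chi}t=\frac1t\int(\psi\circ\varphi_t-\psi)\,\chi=\frac1t\int_0^t\!\!\int\psi'\,(\chi\circ\varphi_{-\theta})\,d\theta .
\]
As $t\to0$ the left side tends to $-\langle\psi,D_a\chi\rangle$ and the right side to $\langle\psi',\chi\rangle$.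
\end{proof}

\begin{proposition}\label{prop:test}
Let $\alpha_1\notin F$, $a\in\mathbb R$, $0<\kappa\le\frac1{100}$, $0<r<1$, and let $f:M\to[-1,1]$ be measurable and invariant under the flow in direction $\mathbf v_a$. There is a measurable $\psi:M\to[-1,1]$ with bounded weak derivatives $A\psi$, $B\psi$ such that
\[
\mathcal E_{a+ir^2}(\psi)\le C\bigl(\kappa^{-2}\omega_f(r)+|\mathrm{Cr}_{\kappa,r}(\alpha_1,a)|\bigr),\qquad\|\psi-f\|^2\le C\bigl(\omega_f(r)+\kappa^2\bigr).
\]
\end{proposition}

The proof occupies the rest of the section. Put $\partial_1=r^{-1}D_a$ and $\partial_2=rB$, so that $\mathcal E_{a+ir^2}(\psi)=\|\partial_1\psi\|^2+\|\partial_2\psi\|^2$; in the leaf coordinates $u=(t,s)$ these are $r^{-1}\partial_t$ and $r\partial_s$.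

\subsection{A strictly invariant version of $f$}

We shall restrict $f$ to leaves, so we need it defined everywhere. Take a Borel version of $f$ with values in $[-1,1]$ and replace it by $\limsup_n\frac1n\int_0^nf(\varphi_\theta\xi)\,d\theta$ on $M_\varphi$ and by $0$ elsewhere. The new function is Borel. It equals $f$ almost everywhere, because by Fubini's theorem almost every $\xi$ satisfies $f(\varphi_\theta\xi)=f(\xi)$ for almost every $\theta$. Replacing $\xi$ by $\varphi_t\xi$ changes the $n$th average by at most $2|t|/n$. So from now on $f(\varphi_t\xi)=f(\xi)$ for all $\xi\in M_\varphi$ and all $t$.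

\subsection{Averaging away from the punctures}

Fix a smooth $K\ge0$ on $\mathbb R^2$ with $\int K=1$ and compact support in $(-\frac12,\frac12)^2$, and let $K_\kappa(t,s)=\kappa^{-2}K(rt/\kappa,s/(\kappa r))$. Then $\int K_\kappa=1$ and the support lies in $R_{\kappa/2}$, a box of area $\kappa^2$. On the open set $\{d>\kappa/2\}\subset M$ this box lifts, and we put
\[
\psi_1(\xi)=\int f(\xi\oplus u)K_\kappa(u)\,du .
\]
The map $(\xi,u)\mapsto\xi\oplus u$ is continuous on $\{d>\kappa/2\}\times R_{\kappa/2}$, so $\psi_1$ is Borel, and $|\psi_1|\le1$. For small $v$ we have $\psi_1(\xi\oplus v)=\int f(\xi\oplus u)K_\kappa(u-v)\,du$, with $u$ ranging over $R_{d(\xi)}$. So $\psi_1$ is smooth along leaves, and $\partial_i\psi_1(\xi)$ is the integral of $f(\xi\oplus u)$ against a kernel of integral $0$, bounded by $C\kappa^{-3}$ and supported in $R_{\kappa/2}$. Hence $|\partial_i\psi_1|\le C/\kappa$ and, by the Cauchy--Schwarz inequality,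
\[
|\partial_i\psi_1(\xi)|^2\le C\kappa^{-4}\int_{R_{\kappa/2}}|f(\xi\oplus u)-f(\xi)|^2\,du .
\]
For almost every pair $(\xi,s)$ with $d(\xi)>\kappa/2$ and $|s|<\kappa r/2$ we have $\xi\in M_V$ and $V_s\xi\in M_\varphi$; then $\xi\oplus(t,s)=\varphi_tV_s\xi$ and $f(\xi\oplus(t,s))=f(V_s\xi)$ for all $|t|<\kappa/(2r)$. Thus $\int_{d>\kappa/2}|f(\xi\oplus u)-f(\xi)|^2d\xi\le\omega_f(r)$ for almost every $u\in R_{\kappa/2}$. Integrating in $u$, and using Jensen's inequality for the second bound,
\begin{equation}\label{eq:moll}
\int_{d>\kappa/2}|\partial_i\psi_1|^2\le C\kappa^{-2}\omega_f(r),\qquad\int_{d>\kappa/2}|\psi_1-f|^2\le\omega_f(r).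
\end{equation}

\subsection{The local mean at a non-crowded puncture}

For $p\in\Sigma_1\setminus\mathrm{Cr}$ let $D_p=p\oplus R_{3\kappa}$, with the topology and the area $du$ of $R_{3\kappa}$; by Lemma~\ref{lem:tube}(a) the map $u\mapsto p\oplus u$ is injective on $R_{3\kappa}$ and $D_p\cap\Sigma=\{p\}$. A component $\hat D$ of the covering $\pi^{-1}(D_p\setminus\{p\})\to D_p\setminus\{p\}$ is a connected $k$-fold covering of a punctured rectangle, with $k\le m$; going once around the puncture permutes its sheets cyclically. Near the puncture $\psi$ will be locally constant along the leaf, so it must take a single value on all sheets of $\hat D$. Let $\hat{\mathcal T}=\pi^{-1}(\mathcal T_{3\kappa}\setminus\Sigma)$, the disjoint union of all these $\hat D$. For $\xi\in\hat{\mathcal T}$ let $\mu(\xi)$ be the mean of $f$ over the component $\hat D$ that contains $\xi$, and put $\mu=0$ on $M\setminus\hat{\mathcal T}$.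

\begin{lemma}\label{lem:mu}
The function $\mu$ is Borel, and $\int_{\hat{\mathcal T}}|f-\mu|^2\le C\omega_f(r)$.
\end{lemma}

\begin{proof}
\emph{Measurability.} We parametrize $\hat D$ from the point $\xi$ by polar coordinates adapted to the box. Let $j(\theta)=\max(|\cos\theta|,|\sin\theta|)^{-1}$ and $\mathbf u(\theta)=j(\theta)(r^{-1}\cos\theta,r\sin\theta)$, so $|\mathbf u(\theta)|_r=1$. The map $(t,s)\mapsto(rt,s/r)$ preserves area and sends $u=\rho\,\mathbf u(\theta)$ to the point with polar coordinates $(\rho j(\theta),\theta)$, so $du=\rho j(\theta)^2d\rho\,d\theta$. For $\xi\in\hat{\mathcal T}$ with $\pi(\xi)=p\oplus\rho_0\mathbf u(\theta_0)$, and for $\rho\in(0,3\kappa)$, $\theta\ge0$, consider the path that goes radially from $\pi(\xi)$ to $p\oplus\rho\,\mathbf u(\theta_0)$ and then along $p\oplus\rho\,\mathbf u(\cdot)$ from $\theta_0$ to $\theta_0+\theta$. Let $\xi\cdot(\rho,\theta)$ be the endpoint of its lift starting at $\xi$. The path avoids $\Sigma$ and depends continuously on $(\xi,\rho,\theta)$ by Lemma~\ref{lem:tube}(c), so $\xi\cdot(\rho,\theta)$ is continuous by the homotopy lifting property. As $(\rho,\theta)$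 runs through $(0,3\kappa)\times[0,2\pi m!)$, the point $\xi\cdot(\rho,\theta)$ covers $\hat D$ exactly $m!/k$ times, and $\hat D$ has area $36\kappa^2k$. Therefore
\[
\mu(\xi)=\frac1{36\kappa^2\,m!}\int_0^{2\pi m!}\!\!\int_0^{3\kappa}f(\xi\cdot(\rho,\theta))\,\rho\,j(\theta_0+\theta)^2\,d\rho\,d\theta ,
\]
a formula in which $k$ does not appear. The integrand is Borel in $(\xi,\rho,\theta)$, and $\hat{\mathcal T}$ is Borel by Lemma~\ref{lem:tube}(b).

\emph{Oscillation on a half-box.} For $\xi\in M_V$ let
\[
w(\xi)=\frac1{12\kappa r}\int_{|\sigma|<6\kappa r}|f(V_\sigma\xi)-f(\xi)|^2\,d\sigma ,\qquad\text{so that}\quad\int_Mw\le\omega_f(6\kappa r)\le\omega_f(r).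
\]
Since $\Theta$ pulls null sets back to null sets, for $\nu$-almost every $p\in\Sigma_1\setminus\mathrm{Cr}$ almost all points of $\pi^{-1}(D_p\setminus\{p\})$ lie in $M_\varphi\cap M_V$. Fix such a $p$ and a component $\hat D$. The set $M_\varphi$ is the preimage of a flow-invariant subset of $\mathbb T^3$, so for almost every $s$ all lifts of the horizontal segment $\{p\oplus(t,s):|t|<3\kappa/r\}$ are pieces of orbits in $M_\varphi$, and $f$ is constant on each of them.

Remove from $\hat D$ the preimage of the line $t=0$. There remain $2k$ lifts $H$ of the half-boxes $\{t<0\}$ and $\{t>0\}$, each of width $3\kappa/r$, height $6\kappa r$ and area $|H|=18\kappa^2$ (Figure~\ref{fig:box}). On $H$ we have $f=f_H(s)$ almost everywhere; let $\mu_H$ be its mean. For almost every $\xi\in H$, with coordinates $(t,s)$, the point of $H$ with coordinates $(t,s')$ is $V_{s'-s}\xi$, and $|s'-s|<6\kappa r$; so $w(\xi)\ge\frac1{12\kappa r}\int_{|s'|<3\kappa r}|f_H(s')-f_H(s)|^2ds'$. The variance of a function on an interval of length $\ell$ satisfies $\int|f_H-\mu_H|^2ds=\frac1{2\ell}\iint|f_H(s)-f_H(s')|^2ds\,ds'$. With $\ell=6\kappa r$,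
\begin{equation}\label{eq:half}
\int_H|f-\mu_H|^2\,du=\frac{3\kappa}r\cdot\frac1{12\kappa r}\iint_{|s|,|s'|<3\kappa r}|f_H(s)-f_H(s')|^2\,ds\,ds'\le\int_Hw\,du .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.7cm,y=0.55cm]
\fill[gray!25] (-1.5,-1.5) rectangle (1.5,1.5);
\fill[white] (-1,-1) rectangle (1,1);
\draw (-3,-3) rectangle (3,3);
\draw (-1.5,-1.5) rectangle (1.5,1.5);
\draw (-1,-1) rectangle (1,1);
\draw[dashed] (0,-3) -- (0,3);
\fill (0,0) circle (1.6pt) node[left] {$p$};
\draw[->,thick] (-2.8,2.2) -- (2.8,2.2);
\draw[->,thick] (-2.8,-2.2) -- (2.8,-2.2);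
\node at (0.5,0) {$\psi=\mu$};
\node at (2.25,0) {$\psi=\psi_1$};
\node[below] at (-1.5,-3) {$t<0$};
\node[below] at (1.5,-3) {$t>0$};
\end{tikzpicture}
\caption{The box $p\oplus R_{3\kappa}$ in the leaf through a non-crowded point $p\in\Sigma$; the flow direction is horizontal. The dashed line cuts it into two half-boxes. Orbits (arrows) pass above and below $p$ and carry the values of the invariant function from one half-box to the other. The test function $\psi$ equals the local mean $\mu$ in the inner box $R_\kappa$, equals the average $\psi_1$ outside $R_{3\kappa/2}$, and interpolates in the shaded frame.}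
\label{fig:box}
\end{figure}

\emph{Linking the half-boxes.} Going around the puncture $k$ times visits the $2k$ half-boxes in cyclic order, and consecutive ones $H,H'$ are adjacent across a lift of $\{t=0,s>0\}$ or of $\{t=0,s<0\}$. Consider the first case; the second is its mirror image. The horizontal segments at heights $s>0$ that start in one of $H,H'$ continue into the other, so $f_H=f_{H'}$ almost everywhere on $s>0$, and $f$ has the same mean $\mu_+$ on the upper halves of $H$ and $H'$. The upper half of $H$ has area $|H|/2$, so $|\mu_H-\mu_+|^2\le\frac2{|H|}\int_H|f-\mu_H|^2$, and the same holds for $H'$. With $\mathcal W=\int_{\hat D}w\,du$, \eqref{eq:half} gives $|\mu_H-\mu_{H'}|^2\le4\mathcal W/|H|$. Any two half-boxes of $\hat D$ are at most $m$ steps apart in the cycle, so their means differ by at most $m(4\mathcal W/|H|)^{1/2}$. The value of $\mu$ on $\hat D$ is the average of the $\mu_H$, so it satisfies the same bound against each $\mu_H$. Therefore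
\[
\int_{\hat D}|f-\mu|^2\,du=\sum_H\Bigl(\int_H|f-\mu_H|^2\,du+|H|\,|\mu_H-\mu|^2\Bigr)\le(1+8m^3)\int_{\hat D}w\,du .
\]
Sum over the components $\hat D$ above $D_p$ and integrate over $p\in\Sigma_1\setminus\mathrm{Cr}$ against $\nu$. As $\Theta$ is injective there, this yields $\int_{\hat{\mathcal T}}|f-\mu|^2\le(1+8m^3)\int_{\hat{\mathcal T}}w\le(1+8m^3)\,\omega_f(r)$.
\end{proof}

The interpolation between $\psi_1$ and $\mu$ works only if $\mu$ contributes no derivative of its own. The gap between the radii $2\kappa$, $3\kappa$ and $8\kappa$ ensures this, also near crowded points.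

\begin{lemma}\label{lem:locconst}
If $\pi(\xi)$ is good and $d(\xi)<2\kappa$, then $\mu(\xi\oplus v)=\mu(\xi)$ for all sufficiently small $v$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tube}(d), $\pi(\xi)=q\oplus u$ with $q\in\Sigma_1$ and $u\in R_{2\kappa}$, and $u\ne0$ since $\pi(\xi)\notin\Sigma$. For small $v$ also $u+v\in R_{2\kappa}\setminus\{0\}$. If $q\notin\mathrm{Cr}$, then $\xi\oplus v$ stays in the component $\hat D$ above $D_q\setminus\{q\}$ that contains $\xi$, on which $\mu$ is constant. If $q\in\mathrm{Cr}$, then $\pi(\xi)\oplus v\in\Theta(\mathrm{Cr}\times R_{3\kappa})$, which is disjoint from $\mathcal T_{3\kappa}$ by Lemma~\ref{lem:tube}(b), so $\mu(\xi\oplus v)=0$.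
\end{proof}

\subsection{Gluing}

Fix a smooth $\Lambda:[0,\infty)\to[0,1]$ with $\Lambda=0$ on $[0,1]$ and $\Lambda=1$ on $[\frac32,\infty)$. Let $\eta=\Lambda(d/\kappa)$ and
\[
\psi=\eta\,\psi_1+(1-\eta)\,\mu ,
\]
where $\eta\psi_1$ is read as $0$ on $\{d\le\kappa/2\}$. Then $\psi$ is Borel and $|\psi|\le1$.

Consider an orbit of $\varphi_t$ in $M_\varphi$, or of $V_s$ in $M_V$, that lies over a good leaf; almost every point of $M$ lies on orbits of both kinds. Let $\partial_i$ be the corresponding derivative. Along the orbit $d$ is Lipschitz with $|\partial_id|\le1$, so $\eta$ is Lipschitz with $|\partial_i\eta|\le C/\kappa$, and the three sets $\{d<\kappa\}$, $\{\kappa/2<d<2\kappa\}$, $\{d>3\kappa/2\}$ are open and cover the orbit. On the first, $\psi=\mu$ is locally constant by Lemma~\ref{lem:locconst}. On the third, $\psi=\psi_1$ is smooth. On the second, $\psi_1$ is smooth, $\mu$ is locally constant and $\eta$ is Lipschitz, so $\psi$ is locally Lipschitz and $\partial_i\psi=\eta\,\partial_i\psi_1+(\partial_i\eta)(\psi_1-\mu)$ at almost every point, with $\partial_i\eta=0$ where $d<\kappa$ or $d>3\kappa/2$. So $\psi$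 is locally Lipschitz along the orbit, with $|\partial_i\psi|\leq\Xi_i$ at almost every point, where
\[
\Xi_i=|\partial_i\psi_1|\,\mathbf 1_{\{d>\kappa/2\}}+\frac C\kappa\,|\psi_1-\mu|\,\mathbf 1_{\{\kappa\le d\le3\kappa/2\}}\le\frac{C}\kappa .
\]
By Lemma~\ref{lem:weak} the weak derivatives $D_a\psi$ and $B\psi$ exist and $|\partial_i\psi|\le\Xi_i$ almost everywhere; also $A\psi=D_a\psi-aB\psi$ is bounded.

It remains to estimate $\|\Xi_i\|^2$. The first term contributes $C\kappa^{-2}\omega_f(r)$ by \eqref{eq:moll}. By Lemma~\ref{lem:tube}(d) the set $\{\kappa\le d\le3\kappa/2\}\subset M$ is covered, up to a null set, by $\hat{\mathcal T}$ and $\pi^{-1}\Theta(\mathrm{Cr}\times R_{2\kappa})$. On $\hat{\mathcal T}$ we use $|\psi_1-\mu|^2\le2|\psi_1-f|^2+2|f-\mu|^2$, and \eqref{eq:moll} with Lemma~\ref{lem:mu} give a contribution of at most $C\kappa^{-2}\omega_f(r)$. On the second set we have only $|\psi_1-\mu|\le2$, which is where the boundedness of $f$ enters; its volume is at most $C|\mathrm{Cr}|\kappa^2$, so it contributes at most $C|\mathrm{Cr}|$. This is the energy bound. Finally $\psi=\psi_1$ on $\{d\ge2\kappa\}$ and $|\psi-f|\le2$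 everywhere, so \eqref{eq:moll} and Lemma~\ref{lem:tube}(d) give $\|\psi-f\|^2\le\omega_f(r)+C\kappa^2$. Proposition~\ref{prop:test} is proved.

\section{Proof of Proposition~\ref{prop:key}}\label{sec:end}

On the torus it was enough to find scales at which $Q$ stays bounded. Now we need scales at which, in addition, the product of $Q$ and $|\mathrm{Cr}|$ is small. Both quantities are controlled only on average over $a$, so we follow a weighted sum of them. Write $Q(\alpha_1;\lambda)$ to show the dependence on $\alpha_1$, and for $0<\kappa\le\frac1{100}$ define
\[
G_\kappa(\alpha_1,a)=\liminf_{n\to\infty}\Bigl(\kappa\,Q(\alpha_1;a+in^{-2})+\kappa^{-1}|\mathrm{Cr}_{\kappa,1/n}(\alpha_1,a)|\Bigr),\qquad G=\liminf_{j\to\infty}G_{1/j}.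
\]
These are Borel functions on $\mathbb R^2$ with values in $[0,\infty]$ that depend on $h$ but on no invariant function. Let $N_h=(F\times\mathbb R)\cup\{G>0\}$.

\emph{The set $N_h$ is null.} Let $\alpha_1\notin F$ and let $I$ be a bounded interval. Fatou's lemma with Lemmas~\ref{lem:integral} and~\ref{lem:crowded} gives $\int_IG_\kappa(\alpha_1,a)\,da\le(\pi\|h\|^2+C_I)\kappa$, and a second application gives $\int_IG(\alpha_1,a)\,da=0$. So for every $\alpha_1\notin F$ the section of the Borel set $N_h$ is null, and $F$ is finite. Fubini's theorem finishes the claim.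

\emph{Slopes outside $N_h$.} Let $(\alpha_1,a)\notin N_h$ and let $f$ be bounded and invariant. Taking real and imaginary parts and scaling, we may assume that $f$ has values in $[-1,1]$. For $\kappa=1/j$, $j\geq100$, and $r=1/n$, $n\ge2$, let $\psi$ be given by Proposition~\ref{prop:test}. By Lemma~\ref{lem:remove},
\begin{align*}
|\langle f,g\rangle|&\le|\langle\psi,g\rangle|+\|g\|\,\|\psi-f\|\\
&\le C\,Q(\alpha_1;a+ir^2)^{1/2}\Bigl(\kappa^{-1}\omega_f(r)^{1/2}+|\mathrm{Cr}_{\kappa,r}|^{1/2}\Bigr)+C\|g\|\bigl(\omega_f(r)^{1/2}+\kappa\bigr),
\end{align*}
with $C$ independent of $\kappa$ and $r$. Fix $\kappa=1/j$ with $G_\kappa(\alpha_1,a)<\infty$, and let $n\to\infty$ along a sequence that realizes the lower limit defining $G_\kappa$. Along it $Q(\alpha_1;a+ir^2)$ is bounded and $\omega_f(r)\to0$, so the terms containing $\omega_f$ disappear, while $Q^{1/2}|\mathrm{Cr}|^{1/2}\le\frac12(\kappa Q+\kappa^{-1}|\mathrm{Cr}|)$. In the limit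
\[
|\langle f,g\rangle|\le\tfrac12\,C\,G_\kappa(\alpha_1,a)+C\|g\|\,\kappa .
\]
Since $G(\alpha_1,a)=0$, there is a sequence $j\to\infty$ along which $G_{1/j}(\alpha_1,a)\to0$. Hence $\langle f,\partial_zh\rangle=\langle f,g\rangle=0$.

This proves Proposition~\ref{prop:key}, and with it Theorems~\ref{thm:cover}, \ref{thm:sharp} and~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{modN}
\emph{A Mod $N$ Version of the Kronecker--Weyl Equidistribution Theorem},
\texttt{http://williamchen-mathematics.info/researchfolder/prj26.pdf}.

\end{thebibliography}
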